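# Sparse graphs are independent in the $d$-dimensional rigidity matroid

## 1. The theorem and what it asserts

All graphs are finite, without loops or multiple edges. For a graph $G=(V,E)$ and $X\subseteq V$, let $i(X)$, or $i_G(X)$ when the graph must be named, be the number of edges of the subgraph induced by $X$. "$G$ is M-independent in $\mathbb R^d$" means that the edge set of $G$ is independent in the $d$-dimensional rigidity matroid; Section 2 recalls the definition.

**Theorem 1.** Let $d\ge 3$ be an integer. Let $G=(V,E)$ be a graph such that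
$$i(X)\le\left(\tfrac d2+1\right)(|X|-1)\qquad\text{for all non-empty }X\subseteq V,$$
and such that $G$ has no subgraph $K_{d+2}$. Then $G$ is M-independent in $\mathbb R^d$.

**Corollary 2.** Let $d\ge 2$ be an integer. If
$$i(X)\le\left(\tfrac d2+1\right)|X|-(d+1)\qquad\text{for all }X\subseteq V\text{ with }|X|\ge 2,$$
then $G$ is M-independent in $\mathbb R^d$.

Corollary 2 is the statement that was asked for. It is posed as a conjecture in "The d-Dimensional Rigidity Matroid of Sparse Graphs", http://egres.elte.hu/tr/egres-03-06.pdf, with the information that it is known for even $d$ and for $d=3$. The proof below treats all $d\ge 3$ at once and uses the known case only for $d=2$. There the hypothesis reads $i(X)\le 2|X|-3$ for $|X|\ge2$, and the statement is one direction of Laman's theorem.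

In words: build a bar-and-joint structure in $\mathbb R^d$ with joints in general position. Is every bar useful, in the sense that no bar's length constraint is, to first order, a consequence of the others? The answer usually depends on more than counting edges. The theorem says that if every vertex set spans few enough edges, about $\frac d2+1$ per vertex, then counting settles the matter, and the only obstruction on the boundary of the allowed range is the complete graph $K_{d+2}$.

The two hypotheses are easiest to compare through one integer-valued function. For $X\subseteq V$ put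
$$b_G(X)=(d+2)(|X|-1)-2\,i_G(X). \tag{1}$$
So $b_G(\emptyset)=-(d+2)$ and $b_G(\{u\})=0$, and two non-adjacent vertices have $b=d+2$. The hypothesis of Theorem 1 is "$b_G(X)\ge0$ for all non-empty $X$, and no $K_{d+2}$". The hypothesis of Corollary 2 is, after multiplying by 2 and rearranging, "$b_G(X)\ge d$ for all $|X|\ge2$".

**Corollary 2 follows from Theorem 1.** For $d=2$ use Laman's theorem. Let $d\ge3$. For $|X|\ge2$ the hypothesis gives
$$b_G(X)\ge(d+2)(|X|-1)-(d+2)|X|+2(d+1)=d>0,$$
and $b_G(\{u\})=0$, so $b_G\ge0$ on non-empty sets. If some $(d+2)$-set $Y$ induced a $K_{d+2}$, then $b_G(Y)=(d+2)(d+1)-(d+2)(d+1)=0<d$, which is impossible. So Theorem 1 applies. $\square$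

Theorem 1 is really stronger. Take $d=3$ and the octahedron: 6 vertices, 12 edges, with each vertex non-adjacent to exactly one other. Here $b(V)=5\cdot5-24=1$. Deleting one vertex leaves a wheel with 5 vertices and 8 edges, and $b=5\cdot 4-16=4$. A set of $s\in\{1,2,3,4\}$ vertices has $b\ge 5(s-1)-s(s-1)=(s-1)(5-s)\ge 0$. There is no $K_5$. So Theorem 1 applies. But Corollary 2 would need $12\le\frac52\cdot6-4=11$, so it says nothing.

## 2. Rigidity matrices, genericity, and the matroid

**Definition (framework, rigidity matrix).** A framework $(G,p)$ in $\mathbb R^d$ is a graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Its rigidity matrix $R(G,p)$ has $|E|$ rows and $d|V|$ columns, $d$ columns for each vertex. The row of an edge $v_iv_j$ has $p(v_i)-p(v_j)$ in the columns of $v_i$, $p(v_j)-p(v_i)$ in the columns of $v_j$, and zeros elsewhere.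

For the triangle in $\mathbb R^2$ with $p(1)=(0,0)$, $p(2)=(1,0)$, $p(3)=(0,1)$ the rows of the edges $12,13,23$ are
$$(-1,0\mid 1,0\mid 0,0),\qquad (0,-1\mid 0,0\mid 0,1),\qquad (0,0\mid 1,-1\mid -1,1).$$
Only the first row is non-zero in column 1 and only the second is non-zero in column 2, so the three rows are independent.

**Definition (generic, rigidity matroid, M-independent).** The framework is generic if the coordinates of all the points $p(v)$, taken together, are algebraically independent over $\mathbb Q$. All generic frameworks on $G$ give the same linear matroid on the rows of $R(G,p)$, that is, on $E$. This is the $d$-dimensional rigidity matroid $\mathcal R_d(G)$; its rank is denoted $r_d(G)$. The graph $G$ is M-independent in $\mathbb R^d$ if $E$ is independent in $\mathcal R_d(G)$.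

The minors of $R(G,p)$ are polynomials with integer coefficients in the coordinates of $p$. If the rows of an edge set are independent for some $p$, a suitable minor is a non-zero polynomial, hence non-zero at every generic $p$. So an edge set is independent in $\mathcal R_d$ as soon as its rows are independent for one position $p$. In particular the triangle above is M-independent in $\mathbb R^2$. In the same way, any $d+1$ points of a generic framework are affinely independent.

Our only tools for proving independence are two textbook extension moves.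

**Lemma 3.** Let $v$ be a vertex of $G$.

1. (0-extension) If $\deg v\le d$ and $G-v$ is M-independent in $\mathbb R^d$, then so is $G$.
2. (1-extension) If $\deg v=d+1$, if $x,y\in N(v)$ are non-adjacent, and if $G-v+xy$ is M-independent in $\mathbb R^d$, then so is $G$.

*Proof of 1.* Let $p$ be generic. The at most $d$ vectors $p(v)-p(u)$, $u\in N(v)$, are linearly independent, because $v$ and its neighbours are at most $d+1$ points in generic position. Put the columns of $v$ last. The rows of edges not at $v$ vanish there, and the rows of edges at $v$ are independent already in these columns. So $R(G,p)$ is block triangular with independent diagonal blocks, and its rows are independent.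

*Proof of 2.* Let $N(v)=\{x,y,u_3,\dots,u_{d+1}\}$. Choose $p$ generic on $V-v$, and put $p(v)=(1-t)p(x)+tp(y)$ with $t\ne0,1$. The $d+1$ points $p(x),p(y),p(u_3),\dots,p(u_{d+1})$ are affinely independent. Replacing $p(y)$ by $p(v)$, a point of the line through $p(x)$ and $p(y)$ different from $p(x)$, keeps affine independence. So the $d$ vectors $p(v)-p(x),p(v)-p(u_3),\dots,p(v)-p(u_{d+1})$ are linearly independent. By the block argument of part 1, the edges of $G-v+xy$ together with $vx,vu_3,\dots,vu_{d+1}$ have independent rows. Now
$$\mathrm{row}(xy)=\tfrac1t\,\mathrm{row}(xv)+\tfrac1{1-t}\,\mathrm{row}(vy).$$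
To check this, note $p(x)-p(v)=t(p(x)-p(y))$ and $p(v)-p(y)=(1-t)(p(x)-p(y))$. The right side has $p(x)-p(y)$ in the columns of $x$, $(p(y)-p(x))+(p(x)-p(y))=0$ in those of $v$, and $p(y)-p(x)$ in those of $y$. The coefficient of $\mathrm{row}(vy)$ is not zero and $xv$ is in our edge set, so exchanging $xy$ for $vy$ changes neither the span nor the number of rows. The result is the edge set of $G$, with independent rows. $\square$

**Lemma 4.** For $d\ge1$ the edge set of $K_{d+2}$ is a circuit of $\mathcal R_d$.

*Proof.* Dependence: let $p_1,\dots,p_{d+2}$ be points of $\mathbb R^d$. The $d+1$ homogeneous linear equations $\sum\lambda_j=0$, $\sum\lambda_jp_j=0$ in $d+2$ unknowns have a non-zero solution. Give the edge $ij$ the coefficient $\lambda_i\lambda_j$. In the columns of vertex $i$ this combination of rows is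
$$\sum_{j}\lambda_i\lambda_j(p_i-p_j)=\lambda_i\Big(p_i\sum_j\lambda_j-\sum_j\lambda_jp_j\Big)=0 .$$
Since $\sum\lambda_j=0$ and $\lambda\neq0$, at least two $\lambda_j$ are non-zero, so some coefficient is non-zero. Minimality: $K_{d+2}-xy$ arises by 0-extensions, first building $K_d$ vertex by vertex, then adding $x$ with $d$ neighbours, then $y$ with the same $d$ neighbours. So $K_{d+2}$ minus any edge is independent. $\square$

**Small cases by hand.** If $|V|\le d+1$, all degrees are at most $d$ and repeated 0-extensions show that every graph is M-independent. If $|V|=d+2$, then by Lemma 4 the complete graph is the only dependent graph. So Theorem 1 is true for at most $d+2$ vertices. The octahedron in $\mathbb R^3$ needs the second move. All degrees are $4=d+1$. Remove $v$; what remains is a hub joined to the 4-cycle $1,2,3,4$, and $N(v)=\{1,2,3,4\}$. The non-adjacent pair $\{1,3\}$ can be added: the result is $K_5$ minus the edge $24$, which is independent. So the octahedron is M-independent by a 1-extension.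

## 3. Arithmetic of $b$

For $A,B\subseteq V$ let $e(A,B)$ be the number of edges between $A\setminus B$ and $B\setminus A$. Then
$$b(A\cup B)=b(A)+b(B)-b(A\cap B)-2e(A,B). \tag{2}$$
Indeed $|A\cup B|-1=(|A|-1)+(|B|-1)-(|A\cap B|-1)$ and $i(A\cup B)=i(A)+i(B)-i(A\cap B)+e(A,B)$. This holds also when the intersection is empty, with $b(\emptyset)=-(d+2)$.

If $2\le s=|S|\le d+1$, then, since $2i(S)\le s(s-1)$,
$$b(S)\ge(s-1)(d+2)-s(s-1)=(s-1)(d+2-s)\ge d. \tag{3}$$
The last step holds because $(s-1)(d+2-s)$ is concave in $s$ and equals $d$ at $s=2$ and at $s=d+1$. A set inducing $K_{d+2}$ has $b=0$, and a set inducing $K_{d+2}-xy$ has $b=2$.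

## 4. The inductive attempt, and where uncrossing stalls

The natural plan is induction with Lemma 3. The average degree is less than $d+2$, so there is a vertex $v$ of degree at most $d+1$. If $\deg v\le d$, delete it. If $\deg v=d+1$, look for a non-adjacent pair $x,y\in N(v)$ such that $H+xy$, with $H=G-v$, again satisfies the hypothesis. If no pair works, every such pair lies in a set that blocks it, and one tries to combine blocking sets by (2) into a set too dense to exist.

A single blocked pair is no contradiction. Let $d=3$, let $H$ consist of $K_5-xy$ and two isolated vertices $u,w$, and let $v$ be joined to $x,y,u,w$. This $G$ is M-independent by 0-extensions, but $H+xy$ contains $K_5$. So the contradiction has to use all pairs together.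

Suppose one works with the hypothesis of Corollary 2 itself, that is, $b_G\ge d$ on sets of at least two vertices. A blocking set $Z\supseteq\{x,y\}$ then has $b_H(Z)-2\le d-1$, so $b_H(Z)\le d+1$. A set $W\supseteq N(v)$ has $b_G(W+v)=b_H(W)-d$, so all we know is $b_H(W)\ge 2d$. Two blocking sets that share at least two vertices have a union with $b\le 2(d+1)-d=d+2$, a small increase. But if they share exactly one vertex, (2) gives only $b\le 2d+2$. That is already above $2d$, and gluing has lost everything.

This suggests relaxing the hypothesis to $b\ge0$, as in Theorem 1. A blocking set created by a violated inequality then has $b\le1$. Since $b\ge0$ on every non-empty intersection, gluing such a set to $W$ raises $b$ by at most 1 even if they share just one vertex. Three difficulties remain.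

1. $K_{d+2}$ has $b=0$ and is dependent, so it must be forbidden, and a pair can be blocked because adding it creates $K_{d+2}$. Such a blocking set has $b=2$, and gluing it at one vertex may raise $b$ by 2.
2. Sets containing $N(v)$ satisfy $b\ge d$ (shown below). Suppose $d$ blocking sets with $b=1$ are glued one after another, each adding exactly one new vertex of $N(v)$. The union contains all $d+1$ vertices of $N(v)$ and has $b\le d$. This is exactly the permitted value, so there is no contradiction.
3. Blocking sets may be disjoint. Then (2) charges $d+2$ for a union.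

The remedy is to weigh $b(W)$ against the number of neighbours of $v$ captured by $W$, and to look at sets $W$ which cannot be enlarged because all pairs of $N(v)$ leaving $W$ are already edges. Disjoint sets of this kind have many edges between them, and these edges pay for the $d+2$ in difficulty 3.

## 5. Blocked pairs, the excess $\delta$, and joined sets

**Step 1: set up the induction.** Let $d\ge3$ and let $\mathcal G$ be the class of graphs satisfying the hypotheses of Theorem 1. It is closed under taking subgraphs. We show by induction on $|V|$ that every $G\in\mathcal G$ is M-independent; $|V|=1$ is trivial. Let $|V|\ge2$. Since $b_G(V)\ge0$, we have $2|E|\le(d+2)(|V|-1)$, so the average degree is less than $d+2$ and some $v$ has $\deg v\le d+1$. If $\deg v\le d$, use induction and a 0-extension. So let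
$$\deg v=d+1,\qquad N=N(v),\qquad H=G-v .$$
If some non-adjacent $x,y\in N$ satisfy $H+xy\in\mathcal G$, we finish by induction and a 1-extension. From now until the end of Section 8 we suppose that there is no such pair, and we look for a contradiction. All sets are subsets of $V(H)$, and $b=b_H$.

**Definition (excess).** For a set $W$ let $a(W)=|W\cap N|$ and $\delta(W)=b(W)-a(W)$.

**Step 2: fix a blocking set for each pair.** Let $P$ be the set of non-adjacent pairs $\{x,y\}\subseteq N$. It is non-empty, since otherwise $N+v$ would induce $K_{d+2}$ in $G$. For $p=\{x,y\}\in P$ we have $H+xy\notin\mathcal G$, for one of two reasons. Either $b_{H+xy}(X)<0$ for some non-empty $X$; since $b_H(X)\ge0$, the set $X$ contains $x$ and $y$, and $b(X)=b_{H+xy}(X)+2\le1$. Or $H+xy$ contains a $K_{d+2}$, which must use the edge $xy$. So we can fix a set $Z_p\supseteq p$ of one of these types: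

- type I: $b(Z_p)\le1$;
- type II: $|Z_p|=d+2$ and $H[Z_p]$ is complete except for the missing edge $xy$, so $b(Z_p)=2$.

In both cases $a(Z_p)\ge2$ and $\delta(Z_p)\le0$. In the example of Section 4, with $d=3$ and $Z$ the vertex set of $K_5-xy$, we have a type II set with $b(Z)=2$, $a(Z)=2$, $\delta(Z)=0$.

**Step 3: collect the inequalities used throughout.**

(F1) $b(X)\ge0$ for $X\ne\emptyset$, because $H$ is a subgraph of $G$.

(F2) $b(S)\ge d\ge3$ if $2\le|S|\le d+1$. This is (3).

(F3) If $W\supseteq N$, then $b(W)\ge d$. Since then $a(W)=d+1$, this says $b(W)\ge a(W)-1$, or $\delta(W)\ge-1$. Indeed $0\le b_G(W+v)=b(W)+(d+2)-2(d+1)=b(W)-d$.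

(F4) Let $p\in P$, $p\not\subseteq W$ and $W\cap Z_p\ne\emptyset$.

- If $p$ is of type I, then $b(W\cup Z_p)\le b(W)+1-2e(W,Z_p)$.
- If $p$ is of type II and $|W\cap Z_p|\ge2$, then $b(W\cup Z_p)\le b(W)+2-d\le b(W)-1$.
- If $p$ is of type II and $|W\cap Z_p|=1$, then $b(W\cup Z_p)=b(W)+2-2e(W,Z_p)$.

All three come from (2). The first uses $b(W\cap Z_p)\ge0$. For the second, $p\not\subseteq W$ forces $|W\cap Z_p|\le d+1$, so (F2) gives $b(W\cap Z_p)\ge d$. For the third, a single vertex has $b=0$.

The last line of (F4) is the bad one: if also $e(W,Z_p)=0$, then $b$ grows by 2, perhaps for only one new vertex of $N$.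

**Definition (joined).** A set $W$ is joined if every vertex of $W\cap N$ is adjacent to every vertex of $N\setminus W$.

For the octahedron with $d=3$, where $N$ is the 4-cycle $1,2,3,4$, the set $\{1,3\}$ is joined, because $1$ and $3$ are both adjacent to $2$ and $4$. The set $\{1,2\}$ is not, because $1$ and $3$ are not adjacent.

**Step 4: a set that is not joined can absorb another vertex of $N$ without raising $\delta$.**

**Lemma 5.** Let $a(W)\ge2$, $x\in W\cap N$, $y\in N\setminus W$, $p=\{x,y\}\in P$. Then there is a set $W^+$ with $\delta(W^+)\le\delta(W)$ and $a(W^+)>a(W)$, which is the union of $W$ with one or two sets $Z_q$, where each $q$ is a pair $\{x'',y\}\in P$ with $x''\in W\cap N$.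

*Proof.* It is enough to have $W\subseteq W^+$, $y\in W^+$ and $b(W^+)\le b(W)+1$, for then $a$ grows by at least 1 and $b$ by at most 1. By (F4), $W^+=W\cup Z_p$ works unless
$$p\text{ is of type II},\qquad W\cap Z_p=\{x\},\qquad e(W,Z_p)=0 .$$
In this bad case we use a second blocking set. Since $a(W)\ge2$, pick $x'\in W\cap N$ with $x'\ne x$. Then $x'\in W\setminus Z_p$ and $y\in Z_p\setminus W$. As $e(W,Z_p)=0$, the vertices $x',y$ are not adjacent, so $p'=\{x',y\}\in P$. By (F4), $W\cup Z_{p'}$ works unless $p'$ is of type II and $W\cap Z_{p'}=\{x'\}$.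

In this remaining case take $W^+=W\cup Z_p\cup Z_{p'}$, and let $J=(W\cup Z_p)\cap Z_{p'}$. It contains $x'$ and $y$. Suppose $J=Z_{p'}$, that is, $Z_{p'}\subseteq W\cup Z_p$. Since $W\cap Z_{p'}=\{x'\}$, we get $Z_{p'}\setminus\{x'\}\subseteq Z_p\setminus W$. But $x'$ is adjacent to all $d\ge1$ vertices of $Z_{p'}\setminus\{x',y\}$, and $x'\in W\setminus Z_p$; this contradicts $e(W,Z_p)=0$. So $2\le|J|\le d+1$ and $b(J)\ge d$ by (F2). Since $b(W\cup Z_p)=b(W)+2$, (2) gives
$$b(W\cup Z_p\cup Z_{p'})\le(b(W)+2)+2-d\le b(W)+1,$$
where the last step uses $d\ge3$. $\square$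

**Step 5: a joined set gains strictly from a blocking set it meets, if the blocked pair lies outside.**

**Lemma 6.** Let $W$ be joined, $a(W)\ge2$, $p\in P$, $p\cap W=\emptyset$ and $Z_p\cap W\ne\emptyset$. Then $\delta(W\cup Z_p)<\delta(W)$.

*Proof.* Passing from $W$ to $W\cup Z_p$ raises $a$ by at least 2, because both elements of $p$ are new. If $p$ is of type I or $|W\cap Z_p|\ge2$, then $b$ grows by at most 1 by (F4), and $\delta$ drops. Otherwise $p$ is of type II and $|W\cap Z_p|=1$. Since $a(W)\ge2$, there is $x\in(W\cap N)\setminus Z_p$. As $W$ is joined, $x$ is adjacent to both elements of $p\subseteq Z_p\setminus W$. So $e(W,Z_p)\ge2$, and $b(W\cup Z_p)\le b(W)+2-4<b(W)$. $\square$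

## 6. Counting edges between disjoint joined blocks

This section deals with difficulty 3, disjoint blocking sets. If all of $N$ is split into disjoint joined blocks with small $b$ and a clique, the edges between blocks make the union denser than (F3) allows.

**Lemma 7.** There are no pairwise disjoint joined sets $W_1,\dots,W_r$, $r\ge1$, with $2\le a(W_j)\le d$ and $\delta(W_j)\le0$ for all $j$, such that $R=N\setminus\bigcup_jW_j$ is a clique.

Before the proof, here is $d=3$, where $N$ has 4 vertices and $b(W_j)\le a(W_j)$. Joining $m$ disjoint blocks adds $5(m-1)$ to the sum of their $b$-values and subtracts twice the number of edges between them. The possible block sizes within $N$ are: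

- $2,2$: $b(\text{union})\le 2+2+5-2\cdot4=1$;
- $3,1$: $b(\text{union})\le3+0+5-2\cdot3=2$;
- $2,1,1$: $b(\text{union})\le2+0+0+10-2\cdot5=2$.

All are below the value $d=3$ required by (F3).

*Proof.* Suppose there are such sets. Let the blocks $B_1,\dots,B_m$ be $W_1,\dots,W_r$ and the singletons of $R$; they are pairwise disjoint. Put $a_k=a(B_k)$, so $\sum a_k=d+1$, and $U=\bigcup B_k\supseteq N$. Any two vertices of $N$ in different blocks are adjacent: if one of them lies in some $W_j$, because $W_j$ is joined; if both lie in $R$, because $R$ is a clique. So there are at least $\frac12\big((d+1)^2-\sum a_k^2\big)$ edges between blocks. Now $(d+2)(|U|-1)=\sum_k(d+2)(|B_k|-1)+(d+2)(m-1)$, and $i(U)$ is $\sum_k i(B_k)$ plus the number of edges between blocks. With (F3),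
$$d\le b(U)\le\sum_kb(B_k)+(d+2)(m-1)-(d+1)^2+\sum_ka_k^2 .$$
Put $\beta_k=b(B_k)+d+2+a_k^2$. Then the inequality says
$$\sum_k\beta_k\ge d+(d+2)+(d+1)^2=(d+1)(d+3). \tag{4}$$
We compare $\beta_k$ with $a_k(d+3)$, whose sum over $k$ is also $(d+1)(d+3)$. For a singleton of $R$, $\beta_k=0+d+2+1=a_k(d+3)$. For $B_k=W_j$ with $a=a_k$, the condition $\delta(W_j)\le0$ gives $b(B_k)\le a$, so
$$a(d+3)-\beta_k\ge(a-1)(d+2)-a^2=(a-1)(d+1-a)-1\ge(d-1)-1\ge1 .$$
Here $(a-1)(d+1-a)$ is concave in $a$ with value $d-1$ at $a=2$ and at $a=d$, and the last step uses $d\ge3$. Summing, $\sum\beta_k\le(d+1)(d+3)-r<(d+1)(d+3)$, contrary to (4). $\square$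

For $d=2$ the last estimate gives only $0$. The example in Proposition 14 below will show that this loss is real.

## 7. From one isolated joined set to a decomposition of $N$

Lemma 7 needs a whole decomposition. We now show that one good joined block is enough to start one, provided no blocking set of an outside pair touches it.

**Lemma 8.** There is no joined set $W_1$ with $2\le a(W_1)\le d$ and $\delta(W_1)\le0$ such that $Z_p\cap W_1=\emptyset$ for all $p\in P$ with $p\cap W_1=\emptyset$.

*Proof.* Suppose there is one. We construct further blocks one by one. Assume that for some $j\ge1$ we have pairwise disjoint joined sets $W_1,\dots,W_j$ with $2\le a(W_i)\le d$ and $\delta(W_i)\le0$ such that, with $S=W_1\cup\dots\cup W_j$,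
$$Z_p\cap S=\emptyset\quad\text{for all }p\in P\text{ with }p\cap S=\emptyset. \tag{5}$$
For $j=1$ this is the assumption. If $N\setminus S$ is a clique, Lemma 7 is contradicted. Otherwise let
$$\mathcal F=\{W:\ W\cap S=\emptyset,\ a(W)\ge2,\ \delta(W)\le0\}.$$
There is a pair $p\in P$ with $p\subseteq N\setminus S$, and by (5) its set $Z_p$ belongs to $\mathcal F$. So $\mathcal F\ne\emptyset$. Choose $W_{j+1}\in\mathcal F$ with $\delta$ minimum and, subject to this, $a$ maximum. Since $S$ contains at least two vertices of $N$, $a(W_{j+1})\le d-1$.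

*$W_{j+1}$ is joined.* Suppose $x\in W_{j+1}\cap N$ and $y\in N\setminus W_{j+1}$ are not adjacent. Then $y\notin S$: if $y\in W_i$ with $i\le j$, then $x\in N\setminus W_i$ would be adjacent to $y$, because $W_i$ is joined. Lemma 5 gives $W^+$, the union of $W_{j+1}$ with sets $Z_q$ where $q=\{x'',y\}$ and $x''\in W_{j+1}\cap N$. These pairs satisfy $q\cap S=\emptyset$, so $Z_q\cap S=\emptyset$ by (5). Hence $W^+\in\mathcal F$, with $\delta$ no larger and $a$ larger, contrary to the choice of $W_{j+1}$.

*(5) holds for $S\cup W_{j+1}$.* Let $p\in P$ with $p\cap(S\cup W_{j+1})=\emptyset$. By (5), $Z_p\cap S=\emptyset$. If $Z_p$ met $W_{j+1}$, Lemma 6 would give $\delta(W_{j+1}\cup Z_p)<\delta(W_{j+1})$. The set $W_{j+1}\cup Z_p$ is disjoint from $S$, so it lies in $\mathcal F$, contrary to the choice of $W_{j+1}$.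

So the construction continues as long as $N\setminus S$ is not a clique. Each block uses at least two vertices of the finite set $N$, so at some stage $N\setminus S$ is a clique, and Lemma 7 is contradicted. $\square$

## 8. Minimizing $\delta$

Let
$$\delta^*=\min\{\delta(W):a(W)\ge2\}.$$
Since $P\ne\emptyset$ and $\delta(Z_p)\le0$, we have $\delta^*\le0$. A *minimizer* is a set $W$ with $a(W)\ge2$ and $\delta(W)=\delta^*$.

**Lemma 9.** No minimizer $W$ with $a(W)\le d$ is joined.

*Proof.* Suppose $W$ is one. If $p\in P$, $p\cap W=\emptyset$ and $Z_p\cap W\ne\emptyset$, then Lemma 6 gives $\delta(W\cup Z_p)<\delta^*$, which is impossible. So $Z_p\cap W=\emptyset$ whenever $p\cap W=\emptyset$. Also $\delta(W)=\delta^*\le0$. This contradicts Lemma 8. $\square$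

It remains to find a joined minimizer that does not contain all of $N$.

**Step 6: the case $\delta^*\le-2$.** Let $W$ be a minimizer with $a(W)$ maximum. If it were not joined, Lemma 5 would give a minimizer with larger $a$. So $W$ is joined. By (F3), sets containing $N$ have $\delta\ge-1$, so $W\not\supseteq N$ and $a(W)\le d$. This contradicts Lemma 9.

In the remaining case $\delta^*\in\{-1,0\}$ this argument can fail. When $\delta^*=-1$, (F3) does not prevent the largest minimizer from containing all of $N$, which is difficulty 2 of Section 4. So we look for a small minimizer instead, and must then prove separately that it is joined. For the rest of the section let $\delta^*\in\{-1,0\}$. Then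
$$b(W)\ge a(W)-1\qquad\text{whenever }a(W)\ge2. \tag{6}$$
We shall contradict (6) repeatedly by exhibiting a set with $\delta\le-2$.

**Step 7: read off what (6) says about the sets $Z_p$.** If $p$ is of type I, then $1\ge b(Z_p)\ge a(Z_p)-1\ge1$, so $b(Z_p)=1$, $a(Z_p)=2$ and $\delta(Z_p)=-1$. If $p$ is of type II, then $2\ge a(Z_p)-1$, so $a(Z_p)\in\{2,3\}$, and $\delta(Z_p)=-1$ if $a(Z_p)=3$.

**Step 8: the case where every $p\in P$ is of type II with $a(Z_p)=2$, and the pairs in $P$ are pairwise disjoint.** Here we apply Lemma 7 directly. We have $Z_p\cap N=p$. Each $Z_p$ is joined: a vertex of $p$ non-adjacent to a vertex of $N\setminus p$ would give a pair in $P$ that is different from $p$ and meets $p$. Let $p\ne p'$ be in $P$. All four pairs between $p\subseteq Z_p\setminus Z_{p'}$ and $p'\subseteq Z_{p'}\setminus Z_p$ are edges. If $Z_p\cap Z_{p'}\ne\emptyset$, then by (2) and (F1)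
$$b(Z_p\cup Z_{p'})\le2+2-0-8<0,$$
contradicting (F1). So the sets $Z_p$, $p\in P$, are pairwise disjoint and joined, with $a=2\le d$ and $\delta=0$. There is at least one of them. The set $N\setminus\bigcup Z_p$ is a clique, because every non-adjacent pair of $N$ lies in some $Z_p$. This contradicts Lemma 7.

**Step 9: in every other case, find a small minimizer.**

**Lemma 10.** Suppose $\delta^*\in\{-1,0\}$ and we are not in the case of Step 8. Then $\delta^*=-1$, and there is a minimizer $W$ with $a(W)\in\{2,3\}$.

*Proof.* If some $p$ is of type I, or of type II with $a(Z_p)=3$, then by Step 7 the set $Z_p$ has $\delta=-1$ and $a\in\{2,3\}$, and we are done. Otherwise all $p\in P$ are of type II with $Z_p\cap N=p$. As we are not in the case of Step 8, there are $p=\{x,y\}$ and $p'=\{x,z\}$ in $P$ with $y\ne z$. Let $Y=Z_p$ and $Y'=Z_{p'}$. Then $(Y\cup Y')\cap N=\{x,y,z\}$, so $a(Y\cup Y')=3$.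

Suppose $|Y\cap Y'|\ge2$. Since $z\in Y'\setminus Y$, $|Y\cap Y'|\le d+1$, so $b(Y\cap Y')\ge d$ and $b(Y\cup Y')\le4-d\le1$. Then $\delta(Y\cup Y')\le-2$, a contradiction. So
$$Y\cap Y'=\{x\},\qquad\delta(Y\cup Y')=2+2-2e(Y,Y')-3=1-2e(Y,Y').$$
As $\delta^*\ge-1$, $e(Y,Y')\le1$. If $e(Y,Y')=1$, then $\delta(Y\cup Y')=-1$ and $a(Y\cup Y')=3$, as wanted.

Suppose $e(Y,Y')=0$. Since $y\in Y\setminus Y'$ and $z\in Y'\setminus Y$, the vertices $y,z$ are not adjacent, so $\{y,z\}\in P$. Put $Y''=Z_{\{y,z\}}$. The argument of the previous paragraph, applied to the pairs $\{x,y\},\{y,z\}$ and to the pairs $\{x,z\},\{y,z\}$, gives $Y''\cap Y=\{y\}$ and $Y''\cap Y'=\{z\}$. So $(Y\cup Y')\cap Y''=\{y,z\}$, two non-adjacent vertices, with $b=d+2$. Since $b(Y\cup Y')=4$,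
$$b(Y\cup Y'\cup Y'')\le4+2-(d+2)=4-d\le1,$$
while $a(Y\cup Y'\cup Y'')=3$. So $\delta\le-2$, a contradiction. $\square$

**Step 10: minimizers are now automatically joined.**

**Lemma 11.** If $\delta^*=-1$, then every minimizer is joined.

*Proof.* Let $W$ be a minimizer, so $a(W)\ge2$ and $b(W)=a(W)-1$. Suppose some $y\in N\setminus W$ is non-adjacent to some vertex of $W\cap N$.

*Part (i): one blocking set.* Let $x\in W\cap N$ with $\{x,y\}\in P$, and let $Z=Z_{\{x,y\}}$. As $y\in Z\setminus W$, $a(W\cup Z)\ge a(W)+1$, so by (6)
$$b(W\cup Z)\ge a(W\cup Z)-1\ge a(W)=b(W)+1 .$$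
If $Z$ is of type I, then $b(Z)=1$ and (2) reads $b(W\cup Z)=b(W)+1-b(W\cap Z)-2e(W,Z)$. With $b(W\cap Z)\ge0$ this forces $b(W\cap Z)=0$ and $e(W,Z)=0$. Moreover $Z\cap N=\{x,y\}$ by Step 7. If $Z$ is of type II, then $|W\cap Z|\ge2$ is impossible, since by (F4) $b$ would decrease. So $W\cap Z=\{x\}$, $b(W\cap Z)=0$, and $b(W\cup Z)=b(W)+2-2e(W,Z)$ forces $e(W,Z)=0$. In both cases
$$W\cap Z\cap N=\{x\},\qquad b(W\cap Z)=0,\qquad e(W,Z)=0. \tag{7}$$
Every vertex of $(W\cap N)\setminus\{x\}$ lies in $W\setminus Z$, and $y\in Z\setminus W$. So by $e(W,Z)=0$, $y$ is non-adjacent to all of $(W\cap N)\setminus\{x\}$. Hence $\{x'',y\}\in P$ for every $x''\in W\cap N$, and (7) holds for each of these pairs.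

*Part (ii): two blocking sets.* Take distinct $x_1,x_2\in W\cap N$ and put
$$Z_i=Z_{\{x_i,y\}},\quad T_i=W\cap Z_i,\quad K=Z_1\cap Z_2\ni y,\quad Q=K\cap W=T_1\cap T_2,$$
$$J=(W\cup Z_1)\cap Z_2=T_2\cup K .$$
By (7), $T_i\cap N=\{x_i\}$ and $b(T_i)=0$, and $b(W\cup Z_1)=b(W)+b(Z_1)$. We bound $b(J)$ from above. By (6),
$$b(W\cup Z_1\cup Z_2)\ge a(W\cup Z_1\cup Z_2)-1\ge a(W)=b(W)+1 ,$$
and by (2), $b(W\cup Z_1\cup Z_2)\le b(W)+b(Z_1)+b(Z_2)-b(J)$. So
$$b(J)\le b(Z_1)+b(Z_2)-1\le3. \tag{8}$$
On the other hand we can compute $b(J)$. We have $T_2\setminus K\subseteq W\setminus Z_1$ and $K\setminus T_2\subseteq Z_1\setminus W$, so $e(T_2,K)\le e(W,Z_1)=0$. Also $T_2\cap K=Q$. Thus by (2)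
$$b(J)=b(T_2)+b(K)-b(Q)=b(K)-b(Q). \tag{9}$$

If $Q=\emptyset$, then $b(J)=b(K)+d+2\ge d+2\ge5$, because $K\ni y$ is non-empty. This contradicts (8).

If $Q\ne\emptyset$, suppose first that some $Z_i$ is of type II. Then $T_i=\{x_i\}$ by part (i), so $Q=\{x_i\}$ and $x_i\in T_{3-i}$, contradicting $T_{3-i}\cap N=\{x_{3-i}\}$. So both are of type I, $b(Z_1)=b(Z_2)=1$, and (8) gives $b(J)\le1$. As $x_2,y\in J$, we have $a(J)\ge2$, and (6) gives $b(J)\ge a(J)-1\ge1$. So $b(J)=1$, and by (9) and (F1) $b(K)=1+b(Q)\ge1$. Now (2) gives
$$b(Z_1\cup Z_2)\le1+1-b(K)\le1,$$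
while $Z_1\cup Z_2$ contains $x_1,x_2,y$, so $a(Z_1\cup Z_2)\ge3$. Hence $\delta(Z_1\cup Z_2)\le-2$, a contradiction. $\square$

**Step 11: conclude.** If $\delta^*\le-2$, Step 6 gives a contradiction. If $\delta^*\in\{-1,0\}$ and we are in the case of Step 8, that step gives one. Otherwise Lemma 10 gives $\delta^*=-1$ and a minimizer with $a\le3\le d$; by Lemma 11 it is joined, and this contradicts Lemma 9. So some non-adjacent pair $x,y\in N$ satisfies $H+xy\in\mathcal G$, and the induction of Step 1 goes through. This proves Theorem 1, and with it Corollary 2. $\blacksquare$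

## 9. The optimal constant, the circuits, and a dependent graph beyond the bound

The next theorem says which additive constants work in place of $d+1$ in Corollary 2.

**Theorem 12.** Let $d\ge2$ and $\ell\in\mathbb R$. The statement "every $G$ with $i(X)\le(\frac d2+1)|X|-\ell$ for all $|X|\ge2$ is M-independent in $\mathbb R^d$" is true if and only if $\ell>\frac d2+1$. In particular, $i(X)<(\frac d2+1)(|X|-1)$ for all $|X|\ge2$ suffices, and strictness cannot be dropped.

*Proof.* Let $\ell>\frac d2+1$. The condition gives $b(X)\ge2\ell-(d+2)>0$ for $|X|\ge2$. So $b\ge0$ on non-empty sets, and there is no $K_{d+2}$, as this has $b=0$. For $d\ge3$ apply Theorem 1. For $d=2$, $b(X)>0$ means $i(X)<2|X|-2$, that is, $i(X)\le2|X|-3$, and Laman's theorem applies.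

Let $\ell\le\frac d2+1$. In $K_{d+2}$ a set of $s\ge2$ vertices has $b=(s-1)(d+2-s)\ge0$, so $i(X)\le(\frac d2+1)(|X|-1)\le(\frac d2+1)|X|-\ell$. So $K_{d+2}$ satisfies the condition, but it is dependent by Lemma 4.

For the last sentence: $b$ is integer-valued, so the strict inequality means $b(X)\ge1$ for $|X|\ge2$, which is the condition with $\ell=\frac{d+3}2>\frac d2+1$. The non-strict inequality is the condition with $\ell=\frac d2+1$. $\square$

If we keep $b\ge0$ but allow copies of $K_{d+2}$, the whole matroid can be described.

**Theorem 13.** Let $d\ge3$ and $i(X)\le(\frac d2+1)(|X|-1)$ for all non-empty $X\subseteq V$. Then the circuits of $\mathcal R_d(G)$ are exactly the edge sets of the subgraphs $K_{d+2}$ of $G$. These are pairwise edge-disjoint, and $r_d(G)=|E|-t$, where $t$ is their number. In particular $G$ is M-independent if and only if it contains no $K_{d+2}$.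

*Proof.* Each $K_{d+2}$ is a circuit by Lemma 4. Let $C$ be a circuit that is not the edge set of a $K_{d+2}$. As circuits do not properly contain circuits, the graph formed by $C$ contains no $K_{d+2}$. As a subgraph of $G$ it inherits $b\ge0$. So $C$ is independent by Theorem 1, a contradiction.

Suppose two distinct copies of $K_{d+2}$, on vertex sets $Y_1\ne Y_2$, share $s\ge2$ vertices. Then $s\le d+1$, and (2) and (3) give $b(Y_1\cup Y_2)\le0+0-d<0$, a contradiction. So distinct copies share at most one vertex and are edge-disjoint.

Delete one edge from each copy. The $t$ deleted edges are distinct, and no $K_{d+2}$ remains, so by Theorem 1 the remaining $|E|-t$ edges are independent. They span $E$, because each deleted edge lies in a circuit $K_{d+2}$ whose other edges all remain. Hence $r_d(G)=|E|-t$. $\square$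

Finally, we see how far the hypothesis $b\ge0$ and the restriction $d\ge3$ can be moved.

**Proposition 14.** For every $d\ge2$ there is a $K_{d+2}$-free graph with $b(X)\ge2-d$ for all non-empty $X$ which is dependent in $\mathcal R_d$. Hence Theorem 1 fails for $d=2$, and for $d=3$ the condition $b\ge0$ in Theorem 1 cannot be weakened to $b\ge-1$.

*Proof.* Let $G$ be the union of two copies $G_1,G_2$ of $K_{d+2}-xy$ with $V(G_1)\cap V(G_2)=\{x,y\}$. There are no edges between $V(G_1)\setminus V(G_2)$ and $V(G_2)\setminus V(G_1)$. So a clique lies inside one $V(G_i)$. This set has $d+2$ vertices and the non-adjacent pair $x,y$, so there is no $K_{d+2}$.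

Dependence: by Lemma 4 both $E(G_1)$ and $E(G_2)$ span the element $xy$. These sets are disjoint, and submodularity of the rank, applied to $E(G_1)+xy$ and $E(G_2)+xy$, gives
$$r_d(G)\le|E(G_1)|+|E(G_2)|-1<|E(G)| .$$

Density: let $X\ne\emptyset$, $A=X\cap V(G_1)$, $B=X\cap V(G_2)$. Then $e(A,B)=0$. If $x,y\in X$, then $A$ spans all pairs except $xy$, so $b(A)=(|A|-1)(d+2-|A|)+2\ge2$, and likewise $b(B)\ge2$. As $A\cap B=\{x,y\}$ has $b=d+2$, (2) gives $b(X)=b(A)+b(B)-(d+2)\ge2-d$. Otherwise $|A\cap B|\le1$. Non-empty subsets of $V(G_i)$ have $b\ge0$, since a set of $s\le d+2$ vertices has $b\ge(s-1)(d+2-s)\ge0$. If $A$ or $B$ is empty, then $X$ is such a subset. If both are non-empty, $b(A\cap B)\le0$ and (2) gives $b(X)\ge b(A)+b(B)\ge0$. In all these cases $b(X)\ge0\ge2-d$.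

For $d=2$ this is a $K_4$-free graph with $b\ge0$ that is dependent; for $d=3$ it is a $K_5$-free graph with $b\ge-1$ that is dependent. $\square$

The case $d=2$ shows where the proof of Theorem 1 needs $d\ge3$. Let $v$ be one of the two vertices of $G_1$ other than $x,y$, and let $c$ be the other one. Then $N=\{x,y,c\}$, and the only non-adjacent pair $\{x,y\}$ is blocked by the type II set $Z=V(G_2)$, with $b(Z)=2$ and $\delta(Z)=0$. The set $Z$ is joined and $N\setminus Z=\{c\}$ is a clique, so this is exactly the configuration that Lemma 7 excludes for $d\ge3$. Here $b(Z\cup\{c\})=2+0+4-4=2=d$, which is just what (F3) permits.
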